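\title{Joints of higher-dimensional flats: the constant depends on the dimension}

\begin{abstract}
Let $a>b\ge 0$, $k\ge 2$ and $m=b+(a-b)k$. A joint of a collection of $a$-dimensional flats in $\mathbb{R}^m$ is a $b$-dimensional intersection of $k$ of the flats whose directions span $\mathbb{R}^m$. It was conjectured that the maximum number of joints of $n$ flats is asymptotically $\frac{(k-1)!^{1/(k-1)}}{k}\,n^{k/(k-1)}$ for all $a$ and $b$. We disprove this: $n$ planes in $\mathbb{R}^6$ can form $(2/\sqrt{14}-o(1))\,n^{3/2}$ joints, and $2/\sqrt{14}>\sqrt2/3$. The conjecture holds when $k=2$ or $a-b=1$, and it fails when $k\ge3$ and $a-b\ge3$, and when $a-b=2$ and $k\in\{3,4\}$ or $k\ge10$. For fixed $k\ge3$ the correct constant grows at least exponentially in $a-b$. The constructions intersect flats in general position and keep only part of the intersections, chosen by a Steiner system, by a coloring, or at random.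
\end{abstract}

\section{Introduction}

A \emph{flat} is an affine subspace of $\mathbb{R}^m$, and its \emph{direction} is the linear subspace parallel to it. Fix integers $a>b\ge0$ and $k\ge2$, and put
\[
d=a-b,\qquad m=b+dk .
\]
Given a finite collection of $a$-dimensional flats in $\mathbb{R}^m$, a \emph{joint} is a $b$-dimensional flat that is the intersection of $k$ members of the collection whose directions span $\mathbb{R}^m$. Joints are counted as distinct flats, and $J(n)$ denotes the largest number of joints of a collection of $n$ flats.

The value of $m$ makes the spanning condition as strong as it can be. If the directions $V_1,\dots,V_k$ contain the direction $B_0$ of the intersection, then each $V_i/B_0$ has dimension $d$, so $\dim(V_1+\dots+V_k)\le b+dk=m$, with equality exactly when the quotients $V_i/B_0$ are independent.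

For lines in $\mathbb{R}^3$ ($a=1$, $b=0$, $k=3$) a joint is a point on three non-coplanar lines. The axis-parallel lines through the grid $\{1,\dots,t\}^3$ give $n=3t^2$ lines and $t^3=3^{-3/2}n^{3/2}\approx0.192\,n^{3/2}$ joints. It is better to take $t$ planes in general position: their pairwise intersections are $n\approx t^2/2$ lines, and their triple intersections are about $t^3/6\approx\frac{\sqrt2}{3}\,n^{3/2}\approx0.471\,n^{3/2}$ joints. The second construction works for all parameters and gives the known lower bound $J(n)\ge(c_k-\epsilon)n^{k/(k-1)}$ for every $\epsilon>0$ and all large $n$, where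
\[
c_k=\frac{(k-1)!^{1/(k-1)}}{k};
\]
we recall the proof in Proposition~\ref{prop:generic}. This constant does not depend on $a$, $b$ or $m$; it is the right one for $k=2$ by a trivial count, and for lines by a theorem of Yu and Zhao~\cite{YZ}. It is therefore natural to guess that it is always the right one. The conjecture posed in~\cite{GJP} is that for all $a,b,k$
\begin{equation}\label{eq:conj}
\lim_{n\to\infty}\frac{J(n)}{n^{k/(k-1)}}=c_k .
\end{equation}
It fails already for planes in $\mathbb{R}^6$.

\begin{theorem}\label{thm:A}
If $d=2$ and $k=3$, then $\liminf_{n}J(n)/n^{3/2}\ge 2/\sqrt{14}>\sqrt2/3=c_3$.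
\end{theorem}

Numerically, $2/\sqrt{14}=0.534\ldots$ and $\sqrt2/3=0.471\ldots$. The next theorem decides almost all cases.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] If $k=2$ or $d=1$, then \eqref{eq:conj} holds.
\item[(2)] If $k\ge3$ and $d\ge3$, then $\liminf_n J(n)/n^{k/(k-1)}>c_k$.
\item[(3)] If $d=2$, and $k\in\{3,4\}$ or $k\ge10$, then $\liminf_n J(n)/n^{k/(k-1)}>c_k$.
\end{enumerate}
\end{theorem}

The cases $d=2$, $5\le k\le9$ are not decided here. Finally, no constant depending on $k$ alone can replace $c_k$.

\begin{theorem}\label{thm:C}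
Let $\rho_k=2^k/(k+1)$ for odd $k$ and $\rho_k=2^{k-1}/k$ for even $k$. Then
\[
\liminf_n \frac{J(n)}{n^{k/(k-1)}}\ \ge\ k^{-k/(k-1)}\rho_k^{\,d/(k-1)} .
\]
Since $\rho_k>1$ for $k\ge3$, the right side grows exponentially in $d$ for every fixed $k\ge3$.
\end{theorem}

All constructions come from one observation. When $d\ge2$, a $d$-dimensional flat can be cut out by many flats of small codimension, and in the resulting configuration each point is a joint in many different ways. One way is enough, so most of the flats can be discarded. Section~\ref{sec:planes} carries this out for planes in $\mathbb{R}^6$, after the reductions of Section~\ref{sec:red}, which also contains the proof of Theorem~\ref{thm:B}(1). Section~\ref{sec:systems} turns the observation into a purely combinatorial problem, and Sections~\ref{sec:steiner}--\ref{sec:matching} solve that problem in four ways. Parts (2) and (3) of Theorem~\ref{thm:B} are the union of the statements listed in Table~\ref{tab:cases}.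

\begin{table}[ht]
\centering
\begin{tabular}{c|l|l}
$k$ & $d=2$ & $d\ge3$\\ \hline
$3$ & Theorem~\ref{thm:A} & Corollary~\ref{cor:color}\\
$4$ & Proposition~\ref{prop:steiner} & Proposition~\ref{prop:four}\\
$5$ & not decided & Corollary~\ref{cor:color}\\
$6$ & not decided & Proposition~\ref{prop:six} ($d=3$), Corollary~\ref{cor:color} ($d\ge4$)\\
$7,8,9$ & not decided & Proposition~\ref{prop:seven}\\
$10$ & Proposition~\ref{prop:steiner} & Proposition~\ref{prop:seven}\\
$\ge11$ & Proposition~\ref{prop:eleven} & Proposition~\ref{prop:seven}
\end{tabular}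
\caption{The statement that proves $\liminf_n J(n)/n^{k/(k-1)}>c_k$ for each pair $(d,k)$ in parts (2) and (3) of Theorem~\ref{thm:B}.}\label{tab:cases}
\end{table}

\section{Reductions and the generic configuration}\label{sec:red}

Adding a flat destroys no joint, so $J(n)$ is nondecreasing. We first remove the parameter $b$.

\begin{lemma}\label{lem:slice}
The number $J(n)$ depends only on $d$, $k$ and $n$.
\end{lemma}

\begin{proof}
We compare the parameters $(a,b,k,m)$ with $(d,0,k,dk)$. Given $d$-dimensional flats $F$ in $\mathbb{R}^{dk}$, the flats $F\times\mathbb{R}^b$ in $\mathbb{R}^m$ have dimension $a$, and each joint $x$ yields the joint $\{x\}\times\mathbb{R}^b$; distinct points yield distinct joints.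

Conversely, take $n$ flats of dimension $a$ in $\mathbb{R}^m$ and discard those that contain no joint. Choose a linear subspace $H_0$ of dimension $m-b=dk$ complementary to the direction of every joint; this excludes only the zero set of a nonzero polynomial for each of the finitely many joints. For any $v$, the flat $H=H_0+v$ meets each joint in exactly one point. If $B\ne B'$ are joints, then $B\cap B'$ is empty or has dimension less than $b$, so $(B\cap B')+H_0$ is empty or a proper flat of $\mathbb{R}^m$. Choose $v$ outside all these proper flats. Then $H$ misses every $B\cap B'$, so distinct joints meet $H$ in distinct points.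

Let $B$ be a joint with direction $B_0$, formed by flats $F_1,\dots,F_k$ with directions $V_i\supset B_0$. Since $\mathbb{R}^m=B_0\oplus H_0$, we have $V_i=B_0\oplus(V_i\cap H_0)$, so $F_i\cap H$ is a flat of dimension $d$ through the point $B\cap H$. From $\sum V_i=\mathbb{R}^m$ we get $B_0+\sum(V_i\cap H_0)=\mathbb{R}^m$, so the subspace $\sum(V_i\cap H_0)$ of $H_0$ has dimension at least $m-b$ and equals $H_0$. Also $\bigcap(F_i\cap H)=B\cap H$. Hence the at most $n$ flats $F\cap H$ in $H\cong\mathbb{R}^{dk}$ have at least as many joints as the original collection.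
\end{proof}

From now on $b=0$, $a=d$, $m=dk$: a joint is a point through which pass $k$ flats of dimension $d$ whose directions have direct sum $\mathbb{R}^{dk}$. Put
\[
\Lambda(d,k)=\liminf_{n\to\infty}\frac{J(n)}{n^{k/(k-1)}},\qquad R(d,k)=k^k\Lambda(d,k)^{k-1}.
\]
(We only bound these quantities from below and never use that they are finite.) Since $c_k^{\,k-1}=(k-1)!/k^{k-1}=k!/k^k$,
\begin{equation}\label{eq:R}
\Lambda(d,k)>c_k\iff R(d,k)>k!\,.
\end{equation}
The normalization removes the roots. For lines, the grid $\{1,\dots,t\}^k$ with $kt^{k-1}$ lines and $t^k$ joints corresponds to the value $1$ of $R$, and the conjectured constant corresponds to $k!$.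

Our configurations exist for a sequence of sizes indexed by $t$; the next lemma passes to all $n$.

\begin{lemma}\label{lem:scale}
Let $s\ge1$ be an integer and $N,M>0$. Suppose that for every $\epsilon>0$ and all large $t$ there is a collection of at most $(N+\epsilon)t^{s(k-1)}$ flats with at least $(M-\epsilon)t^{sk}$ joints. Then $\Lambda(d,k)\ge M/N^{k/(k-1)}$, that is, $R(d,k)\ge k^kM^{k-1}/N^k$.
\end{lemma}

\begin{proof}
Let $n_t=\lceil(N+\epsilon)t^{s(k-1)}\rceil$. For large $n$ let $t$ be the largest index with $n_t\le n$. By monotonicity $J(n)\ge J(n_t)\ge(M-\epsilon)t^{sk}$, and $n<n_{t+1}$. As $n\to\infty$, the ratio $t^{sk}/n_{t+1}^{k/(k-1)}$ tends to $(N+\epsilon)^{-k/(k-1)}$, so $\Lambda(d,k)\ge(M-\epsilon)/(N+\epsilon)^{k/(k-1)}$. Let $\epsilon\to0$.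
\end{proof}

All the geometry that we need is contained in the following statement on flats in general position. An \emph{$\ell$-set} is a set with $\ell$ elements.

\begin{lemma}\label{lem:gp}
Let $w,\ell\ge1$ and let $V$ be a finite set with $|V|\ge\ell$. There are flats $G_i=\{x: A_ix=\gamma_i\}\subset\mathbb{R}^{w\ell}$, $i\in V$, with $A_i$ of size $w\times w\ell$, such that for every $\ell$-set $P\subset V$:
\begin{enumerate}
\item[(a)] the map $\varphi_P\colon x\mapsto(A_ix)_{i\in P}$ is an isomorphism $\mathbb{R}^{w\ell}\to\bigoplus_{i\in P}\mathbb{R}^w$, so that $\bigcap_{i\in P}G_i$ is a single point $x_P$;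
\item[(b)] $x_P\neq x_{P'}$ for every $\ell$-set $P'\neq P$;
\item[(c)] for $D\subset P$, the set $\bigcap_{i\in P\setminus D}G_i$ is a flat of dimension $w|D|$ through $x_P$, and $\varphi_P$ maps its direction onto the coordinate subspace $\bigoplus_{i\in D}\mathbb{R}^w$.
\end{enumerate}
\end{lemma}

\begin{proof}
For fixed $P$, the determinant of the matrix obtained by stacking the $A_i$, $i\in P$, is a polynomial in the entries of all the $A_i$; it is nonzero because the stack can be the identity matrix. Choose the $A_i$ so that the product of these polynomials over all $P$ does not vanish. This gives (a). Now $x_P=\varphi_P^{-1}((\gamma_j)_{j\in P})$ is a linear function of the $\gamma_j$ with $j\in P$, so for $i\notin P$ the equation $A_ix_P=\gamma_i$ defines a proper subspace of the space of all $(\gamma_j)_{j\in V}$. Choose the $\gamma_j$ outside these finitely many subspaces. If $P'\ne P$, pick $i\in P'\setminus P$; then $x_{P'}\in G_i$ and $x_P\notin G_i$, which is (b). For (c), the direction of the intersection is $\{x: A_ix=0\text{ for }i\in P\setminus D\}$.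
\end{proof}

\begin{proposition}\label{prop:generic}
For all $d\ge1$ and $k\ge2$ we have $R(d,k)\ge k!$, that is, $\Lambda(d,k)\ge c_k$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:gp} with $w=d$, $\ell=k$, $|V|=t$. The intersections of $k-1$ of the $G_i$ are at most $\binom{t}{k-1}$ flats of dimension $d$. For a $k$-set $P$, the $k$ flats $\bigcap_{j\in P\setminus\{i\}}G_j$, $i\in P$, pass through $x_P$, and by (c) their directions are the $k$ coordinate blocks. So the $\binom tk$ points $x_P$ are joints. Lemma~\ref{lem:scale} with $s=1$, $N=1/(k-1)!$, $M=1/k!$ gives $R(d,k)\ge k^k(k-1)!^k/k!^{\,k-1}=k!$.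
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
By Proposition~\ref{prop:generic} it suffices to show $J(n)\le c_kn^{k/(k-1)}$. If $k=2$, every joint is the intersection of a pair of flats, so $J(n)\le\binom n2\le\frac12n^2$, and $c_2=\frac12$. If $d=1$, then by Lemma~\ref{lem:slice} $J(n)$ is the maximum number of joints of $n$ lines in $\mathbb{R}^k$, and Yu and Zhao~\cite{YZ} proved that $n$ lines in $\mathbb{F}^k$ have at most $\frac{(k-1)!^{1/(k-1)}}{k}n^{k/(k-1)}$ joints; take $\mathbb{F}=\mathbb{R}$.
\end{proof}

\section{Planes in $\mathbb{R}^6$}\label{sec:planes}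

Let $d=2$ and $k=3$; by \eqref{eq:R} the value to beat is $R=6$. In Proposition~\ref{prop:generic} a plane in $\mathbb{R}^6$ is the intersection of two flats of codimension $2$. It can also be the intersection of four hyperplanes. Take hyperplanes $G_i$ as in Lemma~\ref{lem:gp} with $w=1$, $\ell=6$. A $4$-set $E$ of indices gives a plane $L_E=\bigcap_{i\in E}G_i$, and a $6$-set $P$ gives a point $x_P$. If $P$ is split into three pairs $D^1,D^2,D^3$, then the planes $L_{P\setminus D^i}$ pass through $x_P$, and by Lemma~\ref{lem:gp}(c) their directions are three complementary coordinate planes. So $x_P$ is a joint of $\{L_E:E\in\mathcal F\}$ as soon as \emph{one} splitting of $P$ has all three sets $P\setminus D^i$ in $\mathcal F$. Call such a $P$ \emph{good}.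

If $\mathcal F$ consists of all $4$-sets of $t$ indices, Lemma~\ref{lem:scale} with $s=2$, $N=1/24$, $M=1/720$ gives only $27\cdot24^3/720^2=0.72$. But this family is wasteful: $15$ planes pass through each $x_P$, and three suffice. If a proportion $p$ of the $4$-sets could be kept with every $6$-set still good, the bound would become $0.72/p^3$, which exceeds $6$ for $p\le0.49$. The only obvious constraint is much weaker: $p$ is the average over $P$ of the proportion of the $15$ four-element subsets of $P$ lying in $\mathcal F$, so $p\ge3/15=1/5$. No such room exists in Proposition~\ref{prop:generic}, where exactly $k$ of the flats $\bigcap_{j\in P\setminus\{i\}}G_j$ belong to $P$ and all are needed.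

On eight indices the proportion $1/5$ is attained. Let $V=\mathbb{F}_2^3$. An \emph{affine plane} of $V$ is a set $\{x:\lambda(x)=c\}$ with $\lambda$ a nonzero linear form and $c\in\mathbb{F}_2$. There are $7\cdot2=14$ affine planes among the $70$ four-element subsets; the complement of an affine plane is an affine plane; and three distinct points $u,v,x$ lie in exactly one affine plane, because the distinct nonzero vectors $u+v$, $u+x$ are independent over $\mathbb{F}_2$ and so are annihilated by exactly one nonzero form. Let $\mathcal F$ be the family of the $14$ affine planes. Take for example $P=V\setminus\{000,111\}$ and the pairs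
\[
D^1=\{100,011\},\qquad D^2=\{010,101\},\qquad D^3=\{001,110\}.
\]
Then $P\setminus D^1=\{010,101,001,110\}$ is the affine plane $x_2+x_3=1$, while $P\setminus D^2=\{100,011,001,110\}$ is $x_1+x_3=1$ and $P\setminus D^3=\{100,011,010,101\}$ is $x_1+x_2=1$. So $P$ is good. The same holds for every $6$-set, and it remains to pass from eight indices to many.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $P=V\setminus\{u,v\}$. Each point of $P$ lies in exactly one affine plane $\pi\supset\{u,v\}$, so the pairs $D=\pi\setminus\{u,v\}$ partition $P$, and $P\setminus D=V\setminus\pi\in\mathcal F$. Thus all $\binom82=28$ six-element subsets of $V$ are good.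

Now use the index set $V\times\{1,\dots,t\}$, and call $x$ the \emph{label} of the index $(x,i)$. Let $\mathcal F_t$ be the family of $4$-sets of indices whose labels are distinct and form an affine plane; $|\mathcal F_t|=14t^4$. A $6$-set of indices with distinct labels is good for $\mathcal F_t$: split it as its set of labels is split. There are $28t^6$ such sets, and by Lemma~\ref{lem:gp}(b) they give distinct joints. Lemma~\ref{lem:scale} with $s=2$ gives $\Lambda(2,3)\ge28/14^{3/2}=2/\sqrt{14}$, and $(2/\sqrt{14})^2=4/14>2/9=(\sqrt2/3)^2$. By Lemma~\ref{lem:slice} the bound holds for all $a,b$ with $a-b=2$.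
\end{proof}

\section{Product configurations}\label{sec:systems}

Cutting $d$-dimensional flats by hyperplanes of $\mathbb{R}^{dk}$ leads to a combinatorial problem that changes with $d$. To treat many $d$ at once, we split $\mathbb{R}^{dk}$ into a product and use flats of a different codimension in each factor.

A \emph{type} is a sequence $\kappa=(\kappa_1,\dots,\kappa_c)$ of positive integers, and $s=\sum_j\kappa_j$. The type is \emph{admissible for $d$} if there are integers $w_j\ge1$ with $\sum_j\kappa_jw_j=d$. For example, $(1,1)$ is admissible for all $d\ge2$ (take $w=(1,d-1)$), $(2,1)$ for all $d\ge3$ (take $w=(1,d-2)$), $(2)$ for $d=2$, and $(3)$ for $d=3$. A \emph{system of type $\kappa$} is a sequence of finite sets $V_1,\dots,V_c$, the \emph{classes}, with $|V_j|\ge\kappa_jk$. We consider sequences $(S_1,\dots,S_c)$ with $S_j\subset V_j$, with set operations taken class by class. Such a sequence is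
\begin{itemize}
\item a \emph{point tuple} $P$ if $|P_j|=\kappa_jk$ for all $j$,
\item a \emph{flat tuple} $E$ if $|E_j|=\kappa_j(k-1)$ for all $j$,
\item a \emph{piece} $D$ if $|D_j|=\kappa_j$ for all $j$.
\end{itemize}
A \emph{splitting} of a point tuple $P$ is an unordered partition of $P$ into $k$ pieces $D^1,\dots,D^k$. Given a family $\mathcal F$ of flat tuples, $P$ is \emph{good} if it has a splitting with $P\setminus D^i\in\mathcal F$ for all $i$. Proposition~\ref{prop:generic} is type $(1)$ with $w=d$, and Section~\ref{sec:planes} is type $(2)$ with $w=1$.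

\begin{lemma}\label{lem:good}
Let $\kappa$ be admissible for $d$ and let $\mathcal F$ be a family of flat tuples of a system of type $\kappa$. There is a collection of at most $|\mathcal F|$ flats of dimension $d$ in $\mathbb{R}^{dk}$ with at least as many joints as there are good point tuples.
\end{lemma}

\begin{proof}
For each $j$ apply Lemma~\ref{lem:gp} to $V_j$ with $w=w_j$, $\ell=\kappa_jk$, and identify $\mathbb{R}^{dk}$ with $\prod_j\mathbb{R}^{w_j\kappa_jk}$. For a flat tuple $E$ let $L_E=\prod_j\bigcap_{i\in E_j}G_i$. Each $E_j$ extends to a $\kappa_jk$-set, so by (c) $\dim L_E=\sum_jw_j\kappa_j=d$. For a point tuple $P$ let $x_P=(x_{P_j})_j$; by (b) these points are distinct. If $P$ is good with splitting $D^1,\dots,D^k$, then each $L_{P\setminus D^i}$ contains $x_P$, and by (c) the isomorphism $\prod_j\varphi_{P_j}$ maps its direction onto the coordinate subspace supported on the indices of $D^i$. The pieces partition $P$, so these $k$ subspaces have direct sum $\mathbb{R}^{dk}$, and $x_P$ is a joint of $\{L_E:E\in\mathcal F\}$.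
\end{proof}

The weights $w_j$ enter only through admissibility, so one combinatorial construction serves every $d$ for which its type is admissible. There are two ways to produce large systems: from a finite pattern, and by random choice.

\begin{lemma}[Blow-up]\label{lem:blow}
Let $\kappa$ be admissible for $d$. If a system of type $\kappa$ has a family of $N$ flat tuples with at least $M$ good point tuples, then $R(d,k)\ge k^kM^{k-1}/N^k$.
\end{lemma}

\begin{proof}
Replace each $V_j$ by $V_j\times\{1,\dots,t\}$, with labels as in the proof of Theorem~\ref{thm:A}. Keep the flat tuples that have distinct labels within each class and whose tuple of label sets lies in the given family. A flat tuple has $s(k-1)$ elements in total, so $Nt^{s(k-1)}$ flat tuples are kept. The at least $Mt^{sk}$ point tuples with distinct labels and a good tuple of label sets are good. Apply Lemmas~\ref{lem:good} and~\ref{lem:scale}.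
\end{proof}

\begin{lemma}[Thinning]\label{lem:thin}
Let $\kappa$ be admissible for $d$, let $p,q\in(0,1]$ and $N_0,M_0>0$. Suppose that for all large $t$ there is a system of type $\kappa$ with a family $\mathcal E_t$ of $(N_0+o(1))t^{s(k-1)}$ flat tuples and a family $\mathcal P_t$ of $(M_0+o(1))t^{sk}$ point tuples such that, when each member of $\mathcal E_t$ is kept independently with probability $p$, each member of $\mathcal P_t$ is good with probability at least $q$. Then
\[
R(d,k)\ge\frac{k^k(qM_0)^{k-1}}{(pN_0)^k}.
\]
\end{lemma}

\begin{proof}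
We need one outcome with few kept tuples and many good ones. Fix $\epsilon>0$. The number of kept tuples has mean $p|\mathcal E_t|$ and variance at most $p|\mathcal E_t|$, so by Chebyshev's inequality the event $\mathcal A$ that it is at most $(1+\epsilon)p|\mathcal E_t|$ fails with probability at most $1/(\epsilon^2p|\mathcal E_t|)=o(1)$. Let $Y\le|\mathcal P_t|$ be the number of good members of $\mathcal P_t$. Then $\mathbb{E}[Y\mathbf 1_{\mathcal A}]\ge\mathbb{E}Y-|\mathcal P_t|(1-\Pr(\mathcal A))\ge(q-o(1))|\mathcal P_t|$, so some outcome in $\mathcal A$ has $Y\ge(q-o(1))|\mathcal P_t|$. Apply Lemmas~\ref{lem:good} and~\ref{lem:scale} with $N=pN_0$ and $M=qM_0$.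
\end{proof}

For a fixed $P$, distinct pieces $D\subset P$ give distinct flat tuples $P\setminus D$. We say that $D$ is \emph{kept} if $P\setminus D$ is; the pieces of $P$ are then kept independently, and $P$ is good exactly when some splitting consists of kept pieces. A point tuple of type $\kappa$ has
\[
B=\prod_j\binom{\kappa_jk}{\kappa_j}\ \text{ pieces and }\ T=\frac1{k!}\prod_j\frac{(\kappa_jk)!}{\kappa_j!^{\,k}}\ \text{ splittings.}
\]

\begin{corollary}\label{cor:thin}
Let $\kappa$ be admissible for $d$. Keep each piece of a point tuple of type $\kappa$ independently with probability $p$, and let $q$ be the probability that some splitting consists of kept pieces. Then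
\[
R(d,k)\ \ge\ k!\;T\,q^{k-1}\Bigl(\frac{k}{pB}\Bigr)^k .
\]
In particular,
\begin{align}
\kappa=(1,1),\ d\ge2:\qquad & R(d,k)\ge \frac{k!^2\,q^{k-1}}{(kp)^k},\label{eq:I}\\
\kappa=(2,1),\ d\ge3:\qquad & R(d,k)\ge \frac{k!\,(2k)!\,q^{k-1}}{(2k(2k-1)p)^k},\label{eq:II}\\
\kappa=(3),\ d=3:\qquad & R(3,k)\ge \frac{(3k)!\,q^{k-1}}{(3(3k-1)(3k-2)p)^k}.\label{eq:III}
\end{align}
\end{corollary}

\begin{proof}
Take $|V_j|=t$ and all tuples in Lemma~\ref{lem:thin}: $N_0=\prod_j1/(\kappa_j(k-1))!$ and $M_0=\prod_j1/(\kappa_jk)!$. Then $M_0/N_0=1/(B\prod_j\kappa_j!)$ and $1/M_0=k!\,T\prod_j\kappa_j!^{\,k}$, so $k^kM_0^{k-1}/N_0^k=k^k(M_0/N_0)^k/M_0=k!\,T(k/B)^k$. For the three types, $(T,B)$ equals $(k!,\,k^2)$, $((2k)!/2^k,\,k^2(2k-1))$ and $((3k)!/(6^kk!),\,k(3k-1)(3k-2)/2)$.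
\end{proof}

\begin{remark}
The only type admissible for $d=1$ is $(1)$. There $T=1$, $B=k$, $q=p^k$, and the bound is $k!\,p^{k(k-2)}\le k!$. The hypothesis $d\ge2$ is what allows types with more than one splitting.
\end{remark}

\section{Steiner systems}\label{sec:steiner}

A \emph{Steiner system} $S(r,h,v)$ is a family of $h$-subsets (\emph{blocks}) of a $v$-set such that every $r$-subset lies in exactly one block; it has $\binom vr/\binom hr$ blocks. The affine planes of $\mathbb{F}_2^3$ form an $S(3,4,8)$, and the proof of Theorem~\ref{thm:A} used just this, the planes $P\setminus D$ appearing as complements of blocks. The argument needs blocks one point larger than $r$, so that they cut the complement of an $(r-1)$-set into pairs. We use two systems with $r=5$: Witt's $S(5,6,12)$, and the $S(5,6,24)$ of Denniston~\cite{Den}.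

\begin{lemma}\label{lem:steiner}
Let $V$ carry an $S(5,6,2k+4)$. Every $2k$-set $P\subset V$ has a partition into $k$ pairs $D$ such that each $P\setminus D$ is the complement of a block.
\end{lemma}

\begin{proof}
Let $Q=V\setminus P$, a $4$-set. For $x\in P$ the $5$-set $Q\cup\{x\}$ lies in exactly one block, so the sets $D=\beta\setminus Q$, where $\beta$ runs over the blocks containing $Q$, are pairs that partition $P$. And $P\setminus D=V\setminus\beta$.
\end{proof}

\begin{proposition}\label{prop:steiner}
$R(2,4)>4!$ and $R(2,10)>10!$.
\end{proposition}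

\begin{proof}
Use type $(2)$ on $V$, with $v=2k+4$, and let $\mathcal F$ be the family of complements of blocks; they have size $2(k-1)$. Then $N=\binom v5/6$, and by Lemma~\ref{lem:steiner} all $M=\binom v4$ point tuples are good. Since $M/N=30/(v-4)=15/k$, Lemma~\ref{lem:blow} gives $R(2,k)\ge k^k(15/k)^{k-1}/N=15^{k-1}k/N$. For $k=4$ we have $v=12$, $N=132$, and $R(2,4)\ge13500/132>102>24$. For $k=10$ we have $v=24$, $N=7084$, and $R(2,10)\ge10\cdot15^9/7084>5.4\cdot10^7>3628800=10!$.
\end{proof}

\section{Colorings and exponential growth in $d$}\label{sec:color}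

For large $d$ we use the type $(1,\dots,1)$ with $d$ classes and all $w_j=1$. A piece picks one element from each $P_j$, and there are $k!^{\,d-1}$ splittings. To keep only one of them, we color $(k-1)$-sets with $k$ colors and keep a flat tuple when all its classes show the same color.

A \emph{colored base} with parameters $(L,M)$ is a finite set $V$ in which some $(k-1)$-subsets are colored with the colors $1,\dots,k$, exactly $L$ in each color, and in which at least $M$ of the $k$-subsets $P$ are \emph{rainbow}: the $k$ sets $P\setminus\{x\}$, $x\in P$, are all colored and have distinct colors.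

\begin{lemma}\label{lem:color}
If a colored base with parameters $(L,M)$ exists, then $R(d,k)\ge(M^{k-1}/L^k)^d$ for all $d\ge1$.
\end{lemma}

\begin{proof}
Take $d$ classes, each a copy of $V$, and let $\mathcal F$ consist of the flat tuples $(E_1,\dots,E_d)$ with all $E_j$ of one color, so $|\mathcal F|=kL^d$. If all $P_j$ are rainbow, let $D^i$ consist of the elements $x_j\in P_j$ with $P_j\setminus\{x_j\}$ of color $i$. This is a splitting with $P\setminus D^i\in\mathcal F$. So at least $M^d$ point tuples are good, and Lemma~\ref{lem:blow} gives $R(d,k)\ge k^kM^{d(k-1)}/(kL^d)^k$.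
\end{proof}

The base with $|V|=k$ and $L=M=1$ gives $R\ge1$, the value of the grid. Any base with $M^{k-1}>L^k$ gains a factor in every class and overtakes $k!$ for large $d$. The smallest one has $k=3$ and $|V|=4$: color the six pairs by the three perfect matchings of $K_4$. Two pairs inside a triple share a point and so have different colors; all four triples are rainbow, and $M^2/L^3=16/8=2$.

In general we use a \emph{$1$-factorization} of the complete graph $K_{2r}$, that is, a partition of its edges into $2r-1$ perfect matchings, viewed as colors. One exists: on the vertex set $\mathbb{Z}_{2r-1}\cup\{\infty\}$ color $uv$ by $u+v$ and $u\infty$ by $2u$; since $2r-1$ is odd, every vertex sees every color exactly once.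

\begin{proof}[Proof of Theorem~\ref{thm:C}]
We construct a colored base with $M^{k-1}/L^k=\rho_k$.

Let $k$ be odd. Take $|V|=k+1$ and a $1$-factorization $\chi$ of the complete graph on $V$, which has $k$ colors. Give $V\setminus\{u,v\}$ the color $\chi(uv)$; then $L=(k+1)/2$. The $(k-1)$-subsets of $V\setminus\{u\}$ have the colors of the edges at $u$, which are distinct, so $M=k+1$ and $M^{k-1}/L^k=2^k/(k+1)$.

Let $k$ be even. Now $K_{k+1}$ has no perfect matching, so we take a $k$-set $U$, a $1$-factorization $\chi$ of the complete graph on $U$ with colors $1,\dots,k-1$, and $V=U\cup\{\alpha,\beta\}$. For $\gamma\in\{\alpha,\beta\}$ give $(U\setminus\{u,v\})\cup\{\gamma\}$ the color $\chi(uv)$, and give $U\setminus\{u\}$ the color $k$. Each color below $k$ is used $2\cdot k/2=k$ times and color $k$ is used $k$ times, so $L=k$; two extra points are needed for this balance. In $(U\setminus\{u\})\cup\{\gamma\}$, deleting $v\in U\setminus\{u\}$ gives the colors $\chi(uv)$, which are $1,\dots,k-1$, and deleting $\gamma$ gives color $k$. So we may take $M=2k$, and $M^{k-1}/L^k=2^{k-1}/k$.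

By Lemma~\ref{lem:color}, $k^k\Lambda(d,k)^{k-1}\ge\rho_k^{\,d}$, which is the stated inequality. Finally $\rho_k\ge2^{k-1}/k>1$ for $k\ge3$, whereas $\rho_2=1$, in agreement with Theorem~\ref{thm:B}(1).
\end{proof}

\begin{corollary}\label{cor:color}
$R(d,k)>k!$ if $k\in\{3,5\}$ and $d\ge3$, or $k=6$ and $d\ge4$.
\end{corollary}

\begin{proof}
We have $\rho_3=2$ and $\rho_5=\rho_6=16/3$, and $2^3=8>6$, $(16/3)^3>151>120$, $(16/3)^4>809>720$.
\end{proof}

\section{Sparse random families and the second moment}\label{sec:second}

For fixed $d$ the bound $\rho_k^{\,d}\le2^{kd}$ falls behind $k!$ as $k$ grows, so we turn to Corollary~\ref{cor:thin}. The difficulty is to bound $q$ from below when $p$ is small. Let $X$ be the number of splittings of a point tuple $P$ all of whose pieces are kept, so $q=\Pr(X\ge1)$.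

\begin{lemma}\label{lem:second}
Let $F$ be the number of pieces common to a fixed splitting of $P$ and a uniformly random one, and let $y=1/p-1$. Then
\[
\frac1q\ \le\ \mathbb{E}[p^{-F}]=\sum_{j=0}^k y^j\,\mathbb{E}\binom Fj .
\]
\end{lemma}

\begin{proof}
By the Cauchy--Schwarz inequality, $(\mathbb{E}X)^2=(\mathbb{E}[X\mathbf 1_{X\ge1}])^2\le q\,\mathbb{E}X^2$. We have $\mathbb{E}X=Tp^k$. Two splittings with $f$ common pieces are both kept with probability $p^{2k-f}$. Permutations within the classes act transitively on splittings, so the law of $F$ does not depend on the fixed splitting, and $\mathbb{E}X^2=T^2p^{2k}\,\mathbb{E}[p^{-F}]$. Finally $p^{-F}=(1+y)^F=\sum_j\binom Fjy^j$.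
\end{proof}

The expansion is useful because $\mathbb{E}\binom Fj$ is the sum, over all choices of $j$ pieces of the fixed splitting, of the probability that the random splitting contains them. We choose $p$ about as small as possible subject to $y\,\mathbb{E}F<1$.

\begin{proposition}\label{prop:seven}
$R(d,k)>k!$ for all $k\ge7$ and $d\ge3$.
\end{proposition}

\begin{proof}
Use type $(2,1)$ with $p=1/(2k-1)$, so $y=2k-2$. A splitting is a partition of $P_1$ into $k$ pairs together with a bijection from the pairs to $P_2$. Given that $i-1$ prescribed pairs occur, the partner of a further prescribed point is uniform among $2k-2i+1$ points. So $j$ prescribed pieces occur with probability $\frac{(k-j)!}{k!}\prod_{i=1}^j\frac1{2k-2i+1}$, and multiplying by $\binom kj$,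
\[
t_j:=y^j\,\mathbb{E}\binom Fj=\frac{y^j}{j!}\prod_{i=1}^j\frac1{2k-2i+1},\qquad \frac{t_j}{t_{j-1}}=\frac{2k-2}{g(j)},\quad g(j)=j(2k-2j+1).
\]
We show $\sum_{j=0}^kt_j<3$. We have $t_0=1$ and $t_1=\frac{2k-2}{2k-1}<1$. The next three bounds involve functions that decrease in $k$, so they are evaluated at $k=7$:
\begin{align*}
t_2&=\tfrac12\cdot\tfrac{(2k-2)^2}{(2k-2)^2-1}\le\tfrac12\cdot\tfrac{144}{143}<0.5036,\\
t_3/t_2&=\tfrac{2k-2}{6k-15}\le\tfrac{12}{27},\qquad\text{so }t_3<0.2239,\\
t_4/t_3&=\tfrac{2k-2}{8k-28}\le\tfrac{12}{28},\qquad\text{so }t_4<0.0960.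
\end{align*}
For $5\le j\le k-2$, concavity of $g$ gives $g(j)\ge\min(g(5),g(k-2))=\min(10k-45,\,5k-10)=5k-10$, where $k\ge7$ is used; hence $t_j/t_{j-1}\le\frac{2k-2}{5k-10}\le x:=\frac{12}{25}$. The last two ratios are larger: $t_{k-1}/t_{k-2}=\frac23$ and $t_k/t_{k-1}=\frac{2k-2}k<2$, so $t_{k-1}+t_k\le\frac23(1+2)\,t_{k-2}=2t_{k-2}$. With $\mu=k-6\ge1$ we obtain $\sum_{j\ge4}t_j\le t_4h(\mu)$, where $h(\mu)=1+x+\dots+x^\mu+2x^\mu$. Since $h(\mu+1)-h(\mu)=x^\mu(3x-2)<0$, we have $h(\mu)\le h(1)=1+3x=2.44$. Therefore
\[
\sum_{j=0}^kt_j<2+0.5036+0.2239+0.2343<3 ,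
\]
and $q>\frac13$ by Lemma~\ref{lem:second}.

By \eqref{eq:II}, $R(d,k)\ge k!\,\alpha_kq^{k-1}$ with $\alpha_k=(2k)!/(2k)^k$, so it suffices that $\alpha_k>3^{k-1}$. For $k=7$, $\alpha_7=14!/14^7>826>729=3^6$. Since $(1+1/k)^k<e$,
\[
\frac{\alpha_{k+1}}{\alpha_k}=(2k+1)\Bigl(\frac k{k+1}\Bigr)^k>\frac{2k+1}e>3,
\]
and the inequality follows by induction.
\end{proof}

For $k=6$ the last step breaks down, since $12!/12^6<161<3^5$, and for $d=3$ the coloring gives only $(16/3)^3<720$. Type $(3)$, which has more splittings, settles this case.

\begin{proposition}\label{prop:six}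
$R(3,6)>6!$.
\end{proposition}

\begin{proof}
Use type $(3)$ with $p=3/34$, so $y=31/3$. A splitting is a partition of $18$ points into six triples. Given that $i$ prescribed triples occur, the two companions of a further prescribed point form a uniform pair among $17-3i$ points. Hence $\mathbb{E}\binom Fj=\binom6j/\Pi_j$ with $\Pi_j=\prod_{i=0}^{j-1}\binom{17-3i}2$. The binomials are $136,91,55,28,10,1$, and so:
\[
\begin{array}{c|cccccc}
j&1&2&3&4&5&6\\ \hline
\Pi_j&136&12376&680680&19059040&190590400&190590400\\
\binom6jy^j/\Pi_j<&0.456&0.130&0.033&0.009&0.004&0.007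
\end{array}
\]
With the term $1$ for $j=0$ the sum is below $2$, so $q>\frac12$. Since $3\cdot17\cdot16\,p=72$, the bound \eqref{eq:III} gives $R(3,6)\ge18!\,q^5/72^6>45900/32>1400>720$.
\end{proof}

\section{Perfect matchings}\label{sec:matching}

For $d=2$ the type $(2,1)$ is not admissible, and we use $(1,1)$. A piece is an element of $P_1\times P_2$, the kept pieces form a random bipartite graph with sides of size $k$ and edge probability $p$, and $q$ is the probability of a perfect matching. By \eqref{eq:I}, $R(d,k)>k!$ for all $d\ge2$ as soon as
\begin{equation}\label{eq:star}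
k!\,q^{k-1}>(kp)^k .
\end{equation}
By Stirling's formula this asks, for large $k$, roughly that $q>ep$. The second moment is too weak here: $F$ is the number of fixed points of a random permutation, $\mathbb{E}\binom Fj=1/j!$, and for $p=\frac13$ Lemma~\ref{lem:second} gives about $e^{-2}$, while $ep>0.9$. We take $p$ constant and bound $1-q$ directly.

Recall Hall's theorem: if a bipartite graph with two sides of size $k$ has no perfect matching, then some set $S$ of vertices on one side has $|N(S)|<|S|$, where $N(S)$ is the set of neighbors of $S$. Call such a set a \emph{violator}. A union bound over all violators is wasteful; a smallest one has extra structure.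

\begin{lemma}\label{lem:hall}
\begin{enumerate}
\item[(i)] If a bipartite graph with sides of size $k$ has no perfect matching, then there is a set $S$ in one side with $|S|=r\le\frac{k+1}2$ and $|N(S)|=r-1$ such that every vertex of $N(S)$ has at least two neighbors in $S$.
\item[(ii)] Let $\beta_r=1-(1-p)^r-rp(1-p)^{r-1}$, the probability that a binomial variable with parameters $r,p$ is at least $2$. Then $1-q\le2H_k$, where
\[
H_k=\sum_{1\le r\le(k+1)/2}b_{k,r},\qquad b_{k,r}=\binom kr\binom k{r-1}(1-p)^{r(k-r+1)}\beta_r^{\,r-1},
\]
with $\beta_1^{\,0}=1$.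
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $S$ be a violator of minimum size $r$ over both sides. If $|N(S)|\le r-2$, deleting any vertex from $S$ leaves a smaller violator; so $|N(S)|=r-1$. If $z\in N(S)$ had only one neighbor $u$ in $S$, then $S\setminus\{u\}$ would have size $r-1$ and at most $r-2$ neighbors, again a smaller violator. The complement of $N(S)$ in its side has size $k-r+1$, and its neighbors avoid $S$, so there are at most $k-r$ of them. It is a violator, hence $r\le k-r+1$.

(ii) Choose the side, the set $S$ and the set $N(S)$. The $r(k-r+1)$ edges from $S$ to the complement of $N(S)$ are absent, and each of the $r-1$ vertices of $N(S)$ has at least two neighbors in $S$; these events involve disjoint sets of edges and are independent.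
\end{proof}

\begin{proposition}\label{prop:eleven}
$R(d,k)>k!$ for all $k\ge11$ and $d\ge2$.
\end{proposition}

\begin{proof}
We verify \eqref{eq:star}.

\emph{The case $k=11$.} Take $p=\frac25$. The factors of $b_{11,r}$ are as follows.
\[
\begin{array}{c|cccccc}
r&1&2&3&4&5&6\\ \hline
\binom{11}r\binom{11}{r-1}&11&605&9075&54450&152460&213444\\
r(12-r)&11&20&27&32&35&36\\
\beta_r&&0.16&0.352&0.5248&0.66304&0.76672\\
b_{11,r}\le&0.03991&0.00354&0.00116&0.00063&0.00051&0.00059
\end{array}
\]
Thus $2H_{11}<0.0927$, $q>0.907$, and $11!\,q^{10}>1.50\cdot10^7>1.20\cdot10^7>4.4^{11}$.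

\emph{The case $k=12$.} From now on $p=\frac13$.
\[
\begin{array}{c|cccccc}
r&1&2&3&4&5&6\\ \hline
\binom{12}r\binom{12}{r-1}&12&792&14520&108900&392040&731808\\
r(13-r)&12&22&30&36&40&42\\
\beta_r&&1/9&7/27&11/27&131/243&473/729\\
b_{12,r}\le&0.09249&0.01177&0.00509&0.00338&0.00300&0.00339
\end{array}
\]
Thus $2H_{12}<0.2384$, $q>0.76$, and $12!\cdot0.76^{11}>2.3\cdot10^7>4^{12}$.

\emph{Decay of $H_k$.} We claim that $H_{k+1}\le0.88\,H_k$ for $k\ge12$. For $r\le\frac{k+1}2$ the factor $\beta_r^{\,r-1}$ cancels and
\[
\frac{b_{k+1,r}}{b_{k,r}}=\frac{k+1}{k+1-r}\cdot\frac{k+1}{k+2-r}\Bigl(\frac23\Bigr)^r .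
\]
For fixed $r$ this does not increase with $k$, so for $r=1,2,3$ it is at most $\frac{13}{18}$, $\frac{169}{132}\cdot\frac49$, $\frac{169}{110}\cdot\frac8{27}$ respectively. For $r\ge4$ both fractions are at most $2$, because $k+1-r\ge\frac{k+1}2$, and the ratio is at most $4\cdot\frac{16}{81}$. All four bounds are below $0.8$. If $k$ is odd, $H_{k+1}$ has the same range of $r$ as $H_k$, and the claim follows. If $k$ is even, there is one new term, $r=\frac{k+2}2$, and it is at most $\nu_k=\binom{k+1}{k/2}^2(\frac23)^{(k+2)^2/4}$. It suffices to show $\nu_k\le0.08\,b_{k,1}$, where $b_{k,1}=k(\frac23)^k\le H_k$. We have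
\[
\frac{\nu_k}{b_{k,1}}=\frac1k\binom{k+1}{k/2}^2\Bigl(\frac23\Bigr)^{(k^2+4)/4}.
\]
For $k=12$ this is $1716^2(\frac23)^{37}/12<0.0751$. For even $k\ge14$, the two middle binomial coefficients of the odd number $k+1$ are equal, so $\binom{k+1}{k/2}\le2^k$ and the ratio is at most $4^k(\frac23)^{(k^2+4)/4}/k$. This bound is below $0.031$ at $k=14$, and it is multiplied by at most $16(\frac23)^{k+1}<1$ when $k$ is replaced by $k+2$. The claim is proved, and $q\ge1-0.2384\cdot0.88^{\,k-12}$ for $k\ge12$.

\emph{The cases $k\ge13$.} By Stirling's bound $k!\ge\sqrt{2\pi k}\,(k/e)^k$, inequality \eqref{eq:star} follows from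
\[
\sqrt{2\pi k}\cdot\frac3e\cdot\Bigl(\frac{3q}e\Bigr)^{k-1}>1,\qquad\text{where }\frac3e>1.1036 .
\]
For $k=13$ we have $q>0.79$, so $3q/e>0.8718$, and the left side exceeds $9\cdot1.1\cdot0.8718^{12}>1.9$. For $14\le k\le19$ we have $q\ge1-0.2384\cdot0.88^2>0.815$, so $3q/e>0.893$, and the left side exceeds $\sqrt{28\pi}\cdot1.1\cdot0.893^{18}>1.3$. For $k\ge20$ we have $q\ge1-0.2384\cdot0.88^8>0.914>e/3$, and all three factors exceed $1$.
\end{proof}

One family of cases remains: $k=4$, $d\ge3$. The coloring gives only $\rho_4^3=8$ at $d=3$, and type $(2)$, which carries the Steiner system, is not admissible for odd $d$. We therefore use type $(2,1)$, with the Steiner system in the first class. The second class reintroduces $4!$ splittings, and we thin them out at random.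

\begin{proposition}\label{prop:four}
$R(d,4)>4!$ for all $d\ge3$.
\end{proposition}

\begin{proof}
Let $V$ be the point set of $S(5,6,12)$. Take $V_1=V\times\{1,\dots,t\}$, with labels in $V$, and $|V_2|=t$; here $s=3$. Let $\mathcal E_t$ consist of the flat tuples $(E_1,E_2)$ such that the six labels of $E_1$ are distinct and form the complement of a block, and let $\mathcal P_t$ consist of the point tuples $(P_1,P_2)$ such that the eight labels of $P_1$ are distinct. Then $|\mathcal E_t|=132t^6\binom t3$ and $|\mathcal P_t|=495t^8\binom t4$, so $N_0=22$ and $M_0=495/24$. For $P\in\mathcal P_t$, Lemma~\ref{lem:steiner} partitions $P_1$ into pairs $D^1,\dots,D^4$ such that $(P_1\setminus D^i,\,P_2\setminus\{x\})\in\mathcal E_t$ for all $i$ and all $x\in P_2$. With $p=\frac12$, the kept pieces among the sixteen pieces $(D^i,\{x\})$ form a uniformly random $4\times4$ matrix with entries $0,1$, and $P$ is good if the matrix, read as a bipartite graph, has a perfect matching.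

We count such matrices. By inclusion--exclusion over the set of zero columns, the number of matrices with no zero row and no zero column is
\[
15^4-4\cdot7^4+6\cdot3^4-4\cdot1^4=41503 .
\]
If such a matrix has no perfect matching, then $r=2$ in Lemma~\ref{lem:hall}(i), since $r\le\frac52$ and $r=1$ means a zero row or column. So two rows equal the same unit vector, or two columns do. Fix two rows and a unit vector $e_j$. The remaining two rows must have a nonzero entry in each of the three other columns, which leaves $3^3$ choices there and $4$ choices in column $j$. Among these $108$ choices, a given one of the two rows is zero in exactly $2$ (the other row is then forced outside column $j$ and free in column $j$), and both cannot be zero. This leaves $108-4=104$ choices. Hence at most $2\cdot6\cdot4\cdot104=4992$ of the $41503$ matrices have no perfect matching, and we may take $q=(41503-4992)/2^{16}=36511/65536>0.557$. Lemma~\ref{lem:thin} gives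
\[
R(d,4)\ge\frac{4^4\,(495/24)^3}{11^4}\,q^3>153.4\cdot0.1728>26.5>24 .\qedhere
\]
\end{proof}

Every entry of Table~\ref{tab:cases} is now proved, and by \eqref{eq:R} and Lemma~\ref{lem:slice} this completes the proof of Theorem~\ref{thm:B}.

\begin{thebibliography}{9}

\bibitem{Den}
R.~H.~F. Denniston, \emph{Some new 5-designs}, Bull. London Math. Soc. \textbf{8} (1976).

\bibitem{GJP}
\emph{Generalizations of the joints problem},
\texttt{https://math.mit.edu/research/highschool/primes/materials/2014/Zurier.pdf}.

\bibitem{YZ}
H.-H.~H. Yu and Y.~Zhao, \emph{Joints tightened}, Amer. J. Math. \textbf{145} (2023).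

\end{thebibliography}
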